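# Uncountable hereditarily Lindelöf spaces in which every countable set is closed

## 1. Theorems A, B and C

Throughout, "countable" means at most countable, and everything takes place in ZFC, with no further axioms. A space is **hereditarily Lindelöf** if each of its subspaces is Lindelöf.

**Theorem A.** There is an uncountable regular hereditarily Lindelöf space in which every countable set is closed.

**Theorem B (strong form).** Let $E$ be a set of size $\aleph_1$ and $\tau$ any second countable topology on $E$. There is a zero-dimensional Hausdorff (hence Tychonoff) topology $\sigma\supseteq\tau$ on $E$, of weight $\aleph_1$, such that $(E,\sigma)$ is hereditarily Lindelöf and, for every $1\le n<\omega$, every countable subset of $(E,\sigma)^n$ is closed and discrete in $(E,\sigma)^n$. Moreover: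

* every countable subset of $(E,\sigma)$ is $C$-embedded;
* after deleting a countable open set, every nonempty open set is uncountable.

**Theorem C (sharpness).** Let $X$ be any uncountable regular hereditarily Lindelöf space in which all countable sets are closed. Then:

1. No uncountable subspace of $X$ is separable, and $w(X)\ge\aleph_1$. So the size and weight $\aleph_1$ in Theorem B are both least possible.
2. Every uncountable $Y\subseteq X$ contains a set of size at most $\aleph_1$ that is not closed in $X$. So "countable" cannot be replaced by "of size $\le\aleph_1$".
3. Some countable intersection of open sets of $X$ is not open. So $X$ cannot be a $P$-space.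
4. In every subspace $Y\subseteq X$, all but countably many points have uncountable character in $Y$.

The question answered by Theorem A comes from the paper "On the extent of star countable spaces" (doi:10.2478/s11533-011-0018-y). In plain words: hereditary Lindelöfness says that the topology has few open sets, in the sense that no uncountable open cover of anything is really needed. Having all countable sets closed says that the topology has many open sets, since the complement of every countable set is open. Can an uncountable regular space do both?

Theorem A is the case $E=\omega_1$, $\tau$ indiscrete, $n=1$ of Theorem B. Theorem B says more: one can start from any second countable topology on $\aleph_1$ points and refine it. For instance, if $E\subseteq\mathbb R$ has size $\aleph_1$ and $\tau$ is the Euclidean topology, the resulting space has all the stated properties and still maps continuously and injectively into $\mathbb R$.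

The proof rests on one cited theorem, the oscillation theorem of J. T. Moore, which we state in Section 5 and use without proof. Everything else is proved here or is textbook material.

## 2. Vocabulary, with small examples

**Regularity.** A space is regular if a point and a closed set not containing it have disjoint open neighborhoods. If all countable sets are closed then points are closed, so in our setting "regular" automatically includes $T_1$.

**Hereditarily Lindelöf.** Every second countable space is hereditarily Lindelöf, because second countability passes to subspaces and implies Lindelöf. A Lindelöf space that is not hereditarily so: let $L=\omega_1\cup\{\infty\}$, where the points of $\omega_1$ are isolated and the neighborhoods of $\infty$ are the sets containing $\infty$ with countable complement. An open cover of $L$ has a member containing $\infty$, which leaves only countably many points to cover, so $L$ is Lindelöf. But the subspace $\omega_1$ is discrete and uncountable, so it is not Lindelöf. We shall use constantly that a discrete subspace of a hereditarily Lindelöf space is countable.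

**Zero-dimensional.** A space is zero-dimensional if it has a base of clopen sets. Subspaces and products of zero-dimensional spaces are zero-dimensional. Every countable metrizable space is zero-dimensional: given a point $p$, only countably many numbers are distances from $p$, and for every other radius $r>0$ the ball $\{q:d(p,q)<r\}=\{q:d(p,q)\le r\}$ is clopen. A zero-dimensional Hausdorff space is Tychonoff, since the indicator function of a clopen set is continuous.

**Weight and character.** The weight $w(X)$ is the least infinite cardinality of a base. The character of a point $p$ in $Y$ is the least infinite cardinality of a local base at $p$ in $Y$, so it is uncountable exactly when $p$ has no countable local base.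

**$C$-embedded.** A subset $A\subseteq X$ is $C$-embedded if every continuous $f:A\to\mathbb R$ extends to a continuous function $X\to\mathbb R$. The set $\mathbb Z$ is $C$-embedded in $\mathbb R$; the interval $(0,1)$ is not, because $1/x$ does not extend.

**$P$-space.** A space is a $P$-space if all countable intersections of open sets are open. The space $L$ above is one: a set not containing $\infty$ is open, and a countable intersection of open sets containing $\infty$ still has countable complement.

## 3. What the space cannot be

Try the familiar candidates first.

*The real line, and subspaces of metric spaces.* In $\mathbb R$ the countable set $\mathbb Q$ is dense, hence not closed. More generally a hereditarily Lindelöf metrizable space is separable, so if it is uncountable it has a countable dense set, which is not closed. The Sorgenfrey line is no better: $\mathbb Q$ is dense in it.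

*The cocountable topology on $\omega_1$.* Countable sets are closed by definition. It is hereditarily Lindelöf, since one nonempty member of a cover misses only countably many points. But any two nonempty open sets meet, so it is not regular. Regularity is therefore a real requirement.

*The space $L$ of Section 2.* It is regular, since it is Hausdorff and zero-dimensional. Every countable set $A$ is closed in it: if $\infty\notin A$ the complement is a neighborhood of $\infty$ together with isolated points, and if $\infty\in A$ the complement consists of isolated points. It is Lindelöf. Only the word "hereditarily" fails.

These failures are instances of Theorem C, whose proof is short and needs nothing from later sections. Let $X$ be as in that theorem.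

**Proof of C(1).** Let $Y\subseteq X$ be uncountable and $Q\subseteq Y$ countable. Then $Q$ is closed in $X$, so its closure is $Q\ne Y$, and $Q$ is not dense in $Y$. So $Y$ is not separable. In particular $X$ itself is not separable, hence not second countable, so $w(X)\ge\aleph_1$. Trivially $|X|\ge\aleph_1$. $\square$

**Proof of C(2).** Let $Z\subseteq Y$ with $|Z|=\aleph_1$. If every subset of $Z$ were closed in $X$, every subset of $Z$ would be closed in $Z$, so $Z$ would be an uncountable discrete subspace, which is not Lindelöf. So some subset of $Z$, of size at most $\aleph_1$, is not closed in $X$. $\square$

**Proof of C(3).** We first show that points are $G_\delta$ sets. Fix $p\in X$. For each $q\ne p$, regularity and $T_1$ give an open $W_q\ni q$ with $p\notin\overline{W_q}$. The subspace $X\setminus\{p\}$ is Lindelöf, so countably many sets $W_{q_n}$ cover it, and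
$$\{p\}=\bigcap_n\bigl(X\setminus\overline{W_{q_n}}\bigr).$$
If all countable intersections of open sets were open, every point would be open and $X$ would be an uncountable discrete space, which is not Lindelöf. $\square$

**Proof of C(4).** The isolated points of $Y$ form a discrete subspace, which is Lindelöf and hence countable. Suppose $p\in Y$ is not isolated in $Y$ and has a countable local base $\{B_n:n<\omega\}$ in $Y$. Choose $p_n\in B_n\setminus\{p\}$. Then the countable set $\{p_n:n<\omega\}$ has $p$ in its closure but not as an element, so it is not closed. This is a contradiction. So only the isolated points of $Y$ can have countable character. $\square$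

So the space we want is nonseparable on every uncountable piece, is almost nowhere first countable, and is not a $P$-space. We look for it as a set of $\aleph_1$ points in a product with $\aleph_1$ metrizable factors.

## 4. A matrix on $\omega_1$ and its two halves

Let $\mathbb T$ be the unit circle group. We seek points
$$x_\beta=(r_\beta,w_\beta)\in 2^\omega\times\mathbb T^{\omega_1}\qquad(\beta<\omega_1),$$
pairwise distinct, and $X=\{x_\beta:\beta<\omega_1\}$. The factor $2^\omega$ will only serve to encode the given topology $\tau$. Think of $w_\beta(\alpha)$ as a matrix with row index $\alpha$ (the coordinate) and column index $\beta$ (the point). The **lower half** consists of the entries with $\alpha<\beta$, the **upper half** of those with $\alpha\ge\beta$. Write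
$$w_\beta(\alpha)=\begin{cases}o(\alpha,\beta)&\text{if }\alpha<\beta,\\ f_\alpha(\beta)&\text{if }\alpha\ge\beta,\end{cases}\tag{1}$$
where for now $o$ is any function into $\mathbb T$ and each $f_\alpha:\alpha+1\to\mathbb T$ is any function.

Fix countable bases of $2^\omega$ and of $\mathbb T$, the latter containing $\mathbb T$ itself. The basic open sets of $X$ are
$$U(V,F,G)=\{(r,w)\in X:\ r\in V,\ w(\alpha)\in G(\alpha)\text{ for all }\alpha\in F\},\tag{2}$$
where $F\subset\omega_1$ is finite, and $V$ and the $G(\alpha)$ come from the fixed bases. Call $F$ the support.

A natural first try is to put all the work into one half and keep the other constant. Both versions fail, for instructive reasons.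

**Constant upper half.** Suppose each $f_\alpha$ is constant. Then some countable set is not closed, whatever $o$ and $r_\beta$ are. The cause is the following.

**Observation 1.** For any choice of $o$, $f_\alpha$, $r_\beta$ there is a limit ordinal $\delta<\omega_1$ such that every $U(V,F,G)$ with $F\subset\delta$ that contains $x_\delta$ also contains $x_\beta$ for some $\beta<\delta$.

*Proof.* For $\xi<\omega_1$ there are only countably many sets $U(V,F,G)$ with $F\subset\xi$. So there is $g(\xi)<\omega_1$ with $g(\xi)>\xi$ and $g(\xi)>\min\{\beta:x_\beta\in U\}$ for every nonempty such $U$. Put $\delta_0=0$, $\delta_{j+1}=g(\delta_j)$ and $\delta=\sup_j\delta_j$. If $F\subset\delta$ is finite then $F\subset\delta_j$ for some $j$. If $x_\delta\in U=U(V,F,G)$, then $U\ne\emptyset$, so $U$ contains some $x_\beta$ with $\beta<g(\delta_j)=\delta_{j+1}\le\delta$. $\square$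

Take $\delta$ as in Observation 1 and let $U(V,F,G)\ni x_\delta$ have arbitrary support $F$. Apply the observation to the support $F\cap\delta$ to get $\beta<\delta$ with $r_\beta\in V$ and $w_\beta(\alpha)\in G(\alpha)$ for $\alpha\in F\cap\delta$. For $\alpha\in F\setminus\delta$ we have $\alpha\ge\delta>\beta$, so both entries lie in the upper half, and since $f_\alpha$ is constant, $w_\beta(\alpha)=f_\alpha(\beta)=f_\alpha(\delta)=w_\delta(\alpha)\in G(\alpha)$. So $x_\beta\in U(V,F,G)$. Hence $x_\delta$ is in the closure of the countable set $\{x_\beta:\beta<\delta\}$, which is not closed.

The point to carry away from this calculation is that coordinates below $\delta$ cannot separate $x_\delta$ from the earlier points. Coordinates $\alpha\ge\delta$ must do it, and these show us only upper-half entries. So the upper half must be far from constant.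

**Constant lower half.** Let
$$D=\{e^{\pi i/n}:n\ge1\}\subset\mathbb T.\tag{3}$$
This is an infinite set whose only accumulation point is $1\notin D$, so $D$ is discrete, and each of its points is isolated even in $D\cup\{1\}$. Let each $f_\alpha:\alpha+1\to D$ be an injection and let $o\equiv1$. Then row $\beta$ takes the value $f_\beta(\beta)$ at $x_\beta$, takes other values of $D$ at $x_\gamma$ with $\gamma<\beta$, and takes the value $1$ at $x_\gamma$ with $\gamma>\beta$. So a small neighborhood of $f_\beta(\beta)$ in row $\beta$ isolates $x_\beta$ in $X$. All countable sets are closed, but $X$ is an uncountable discrete space and not Lindelöf.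

The second try breaks because the later entries $w_\gamma(\beta)$, $\gamma>\beta$, never return to the neighborhood of $w_\beta(\beta)$. So the plan is to keep the injections in the upper half and to choose the lower half so rich that later entries do return to any prescribed open set. What has to be seen is that such a lower half protects hereditary Lindelöfness no matter what stands in the upper half.

## 5. Moore's oscillation theorem and rotations with independent speeds

For $a\in[\omega_1]^k$, a set of $k$ countable ordinals, $a(i)$ denotes its $i$-th element in increasing order, $i<k$. The following is from J. T. Moore, *A solution to the L space problem*, J. Amer. Math. Soc. 19 (2006), 717–736, where it is the basis of his ZFC L space.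

**Theorem (Moore).** There is a function $\mathrm{osc}:\{(\alpha,\beta):\alpha<\beta<\omega_1\}\to\omega$ such that whenever $\mathcal A\subseteq[\omega_1]^k$ and $\mathcal B\subseteq[\omega_1]^l$ are uncountable families of pairwise disjoint sets ($k,l\ge1$) and $n<\omega$, there are $a\in\mathcal A$ and $b_m\in\mathcal B$ $(m<n)$ such that for all $i<k$, $j<l$, $m<n$:
$$\max a<\min b_m\quad\text{and}\quad \mathrm{osc}(a(i),b_m(j))=\mathrm{osc}(a(i),b_0(j))+m.\tag{4}$$

We need only $l=1$, where $\mathcal B$ amounts to an uncountable set of ordinals. In words: given $n$, we find one $a$ and ordinals $\gamma_0,\dots,\gamma_{n-1}$ above it such that passing from $\gamma_0$ to $\gamma_m$ raises all $k$ oscillation numbers by exactly $m$.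

What we want is different: we want the vector $(o(a(i),\gamma))_{i<k}$ to land in a prescribed open box. The theorem controls only shifts along the diagonal. Suppose we used parities, $o(\alpha,\beta)=(-1)^{\mathrm{osc}(\alpha,\beta)}$. For $k=1$, taking $n=2$ in (4) yields both signs. For $k=2$ the vectors obtained from (4) are only $(s,t)$ and $(-s,-t)$ for one unknown pair of signs, so if $s=t$ the target $(1,-1)$ is not reached. The remedy is to let different rows turn with different, independent speeds, so that a common shift in the exponents moves the vector densely around a torus.

Extend $\{1\}$ to a Hamel basis of $\mathbb R$ over $\mathbb Q$. The basis is uncountable, so we can pick distinct basis elements $\theta_\alpha\neq1$ $(\alpha<\omega_1)$; then $1$ and the $\theta_\alpha$ are linearly independent over $\mathbb Q$. Put $z_\alpha=e^{2\pi i\theta_\alpha}$, and for $\alpha<\beta<\omega_1$ let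
$$o(\alpha,\beta)=z_\alpha^{\mathrm{osc}(\alpha,\beta)}.\tag{5}$$
From now on $o$ has this meaning. For $a\in[\omega_1]^k$ write $z_a=(z_{a(i)})_{i<k}\in\mathbb T^k$.

Recall Kronecker's theorem: by the independence of $1,\theta_{a(0)},\dots,\theta_{a(k-1)}$, the powers of $z_a$ are dense in $\mathbb T^k$. Nonnegative powers suffice: by compactness there are arbitrarily large $q$ with $z_a^q$ as close to the identity as we like, and then $z_a^{m+q}$ is close to $z_a^m$, where $m+q\ge0$.

There is a matter of order of quantifiers. In Moore's theorem we must name $n$ before we are given $a$ and $\gamma_0$, so before we know the starting vector $u=(o(a(i),\gamma_0))_{i<k}$. The number of steps needed to reach the target must therefore be bounded uniformly in $u$. Compactness provides this.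

**Lemma 1.** Let $a\in[\omega_1]^k$, $k\ge1$, and let $V\subseteq\mathbb T^k$ be nonempty and open. There is $n<\omega$ such that for every $u\in\mathbb T^k$ there is $m<n$ with $u\,z_a^m\in V$.

*Proof.* By Kronecker's theorem $\{z_a^m:m\in\omega\}$ is dense in $\mathbb T^k$. For each $u\in\mathbb T^k$ the set $u^{-1}V$ is nonempty and open, so it contains some $z_a^m$; that is, $u\in Vz_a^{-m}$. So the open sets $Vz_a^{-m}$ $(m\in\omega)$ cover the compact space $\mathbb T^k$, and finitely many of them cover it. Let $n$ exceed all exponents $m$ of such a finite subcover. $\square$

**Lemma 2.** Let $k\ge1$, let $\mathcal A\subseteq[\omega_1]^k$ be an uncountable family of pairwise disjoint sets, $B\subseteq\omega_1$ uncountable, and $V\subseteq\mathbb T^k$ nonempty and open. There are $a\in\mathcal A$ and $\gamma\in B$ with $\max a<\gamma$ and $(o(a(i),\gamma))_{i<k}\in V$.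

*Proof.* For each $a\in\mathcal A$ let $n_a$ be a number as in Lemma 1 for $a$ and $V$. There are only countably many possible values, so some $n$ equals $n_a$ for uncountably many $a$. Replace $\mathcal A$ by this uncountable subfamily. Now $n$ is known before any particular $a$ is chosen.

Moore's theorem for $\mathcal A$, the family $\{\{\gamma\}:\gamma\in B\}$ and $n$ gives $a\in\mathcal A$ and $\gamma_m\in B$ $(m<n)$, all above $\max a$, with $\mathrm{osc}(a(i),\gamma_m)=\mathrm{osc}(a(i),\gamma_0)+m$ for all $i<k$ and $m<n$. Let $u=(o(a(i),\gamma_0))_{i<k}$. By (5),
$$o(a(i),\gamma_m)=z_{a(i)}^{\mathrm{osc}(a(i),\gamma_0)+m}=u_i\,z_{a(i)}^m ,$$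
that is, $(o(a(i),\gamma_m))_{i<k}=u\,z_a^m$ for all $m<n$. By the choice of $n$, some $m<n$ has $u\,z_a^m\in V$. Put $\gamma=\gamma_m$. $\square$

## 6. The upper half is free

**Proposition 3.** For each $\alpha<\omega_1$ let $f_\alpha:\alpha+1\to\mathbb T$ be an *arbitrary* function, and for each $\beta<\omega_1$ let $r_\beta\in2^\omega$ be arbitrary. Define $w_\beta\in\mathbb T^{\omega_1}$ by (1), with $o$ from (5), and $x_\beta=(r_\beta,w_\beta)$. If the $x_\beta$ are pairwise distinct, then $X=\{x_\beta:\beta<\omega_1\}\subseteq2^\omega\times\mathbb T^{\omega_1}$ is hereditarily Lindelöf.

Here is why one should believe it. A failure of hereditary Lindelöfness gives uncountably many points $x_\beta$ with neighborhoods $U_\beta$ that omit all *later* points $x_\gamma$. To refute this we need one pair $\beta<\gamma$ with $x_\gamma\in U_\beta$. If $\gamma$ lies above the relevant part of the support of $U_\beta$, then the later point shows only lower-half entries there, and these are given by $o$. The upper half enters only through the open sets that the entries of $x_\beta$ lie in. So it affects what target we must hit, and Lemma 2 can hit any nonempty open target.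

*Proof.* Suppose $X$ is not hereditarily Lindelöf.

**Step 1: a sequence of points whose neighborhoods omit all later points.** There are $Y\subseteq X$ and a family $\mathcal U$ of open subsets of $X$ that covers $Y$, no countable subfamily of which covers $Y$. Recursively for $\xi<\omega_1$ choose $y_\xi\in Y\setminus\bigcup_{\eta<\xi}U_\eta$ and then $U_\xi\in\mathcal U$ with $y_\xi\in U_\xi$. This is possible because $\{U_\eta:\eta<\xi\}$ is countable. By construction $y_\eta\notin U_\xi$ whenever $\xi<\eta$. Since $y_\xi\in U_\xi$, the $y_\xi$ are distinct.

**Step 2: index by the ordinals $\beta$.** This step makes "later" refer to the order of the indices $\beta$ in (1). Write $y_\xi=x_{\beta_\xi}$. The map $\xi\mapsto\beta_\xi$ is injective. Choose $\xi_\nu$ $(\nu<\omega_1)$ recursively: given $\xi_\mu$ for $\mu<\nu$, injectivity implies that only countably many $\xi$ have $\beta_\xi\le\sup_{\mu<\nu}\beta_{\xi_\mu}$, so we can choose $\xi_\nu$ larger than all $\xi_\mu$ with $\beta_{\xi_\nu}$ larger than all $\beta_{\xi_\mu}$. Let $B=\{\beta_{\xi_\nu}:\nu<\omega_1\}$ and, for $\beta=\beta_{\xi_\nu}$, write $U_\beta$ for $U_{\xi_\nu}$. Then $B$ is uncountable, $x_\beta\in U_\beta$, and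
$$x_\gamma\notin U_\beta\quad\text{whenever }\beta<\gamma\text{ in }B.\tag{6}$$

**Step 3: basic neighborhoods.** Shrinking $U_\beta$ around $x_\beta$ preserves (6). So we may assume $U_\beta=U(V_\beta,F_\beta,G_\beta)$ in the notation of (2). We may also assume $\beta\in F_\beta$: if not, add $\beta$ to the support with $G_\beta(\beta)=\mathbb T$. This will ensure later that the $\gamma$ we find is above $\beta$.

**Step 4: make the neighborhoods look alike.** Passing to an uncountable subset of $B$ also preserves (6). We thin $B$ out finitely many times.

* There are countably many choices for $V_\beta$, so we may assume $V_\beta=V$ for all $\beta\in B$.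
* Since $\beta\in F_\beta$ and $F_\beta$ is finite, each finite set occurs as $F_\beta$ for only finitely many $\beta$. So we may assume that $\beta\mapsto F_\beta$ is injective on $B$, and by the $\Delta$-system lemma that there is a finite set $R$ with $F_\beta\cap F_{\beta'}=R$ for distinct $\beta,\beta'\in B$. We may also assume that $a_\beta=F_\beta\setminus R$ has the same size $k$ for all $\beta\in B$.
* There are countably many functions from $R$ into the fixed base of $\mathbb T$, so we may assume $G_\beta\restriction R=G$ for all $\beta\in B$.
* There are countably many $k$-tuples from the base, so we may assume there are fixed open sets $G_0,\dots,G_{k-1}$ with $G_\beta(a_\beta(i))=G_i$ for all $\beta\in B$ and $i<k$.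
* Since $R$ is finite, we may remove its elements from $B$ and assume $B\cap R=\emptyset$.

By the last item $\beta\in F_\beta\setminus R=a_\beta$ for $\beta\in B$. So $k\ge1$, and $\{a_\beta:\beta\in B\}$ is an uncountable family of pairwise disjoint $k$-sets. Each $G_i$ is nonempty, since $w_\beta(a_\beta(i))\in G_i$ for any $\beta\in B$.

**Step 5: find the pair.** Apply Lemma 2 to $\mathcal A=\{a_\beta:\beta\in B\}$, to $B$, and to the nonempty open box $\prod_{i<k}G_i\subseteq\mathbb T^k$. We get $\beta,\gamma\in B$ with
$$\max a_\beta<\gamma\quad\text{and}\quad o(a_\beta(i),\gamma)\in G_i\ \text{ for all } i<k.$$
Since $\beta\in a_\beta$, we have $\beta<\gamma$.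

**Step 6: check that $x_\gamma\in U_\beta$.** The support of $U_\beta$ is $R\cup a_\beta$.

* The first coordinate: $r_\gamma\in V_\gamma=V=V_\beta$, because $x_\gamma\in U_\gamma$.
* For $\alpha\in R$: $w_\gamma(\alpha)\in G_\gamma(\alpha)=G(\alpha)=G_\beta(\alpha)$, again because $x_\gamma\in U_\gamma$.
* For $\alpha=a_\beta(i)$: here $\alpha\le\max a_\beta<\gamma$, so by (1) $w_\gamma(\alpha)=o(\alpha,\gamma)\in G_i=G_\beta(\alpha)$.

So $x_\gamma\in U_\beta$ with $\beta<\gamma$ in $B$, contradicting (6). $\square$

Note how the functions $f_\alpha$ entered: the values $f_\alpha(\beta)$, for $\alpha\in a_\beta$ with $\alpha\ge\beta$, helped determine the sets $G_i$, and nothing was used about them except that the $G_i$ are nonempty. On the root $R$ the entry $w_\gamma(\alpha)$ may lie in either half, and there the thinning alone does the work.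

## 7. Injections into a discrete set: proof of Theorems B and A

Let $E$ and $\tau$ be as in Theorem B. We fill the upper half exactly as in the second failed attempt of Section 4, and the lower half with (5).

**Step 1: the space.** Enumerate $E=\{p_\beta:\beta<\omega_1\}$ injectively and let $\{O_j:j<\omega\}$ be a countable base of $\tau$, repetitions allowed. Define $r_\beta\in2^\omega$ by $r_\beta(j)=1$ if and only if $p_\beta\in O_j$. With $D$ from (3), choose for each $\alpha<\omega_1$ an injection $f_\alpha:\alpha+1\to D$; this is possible because $\alpha+1$ is countable and $D$ is infinite. Define $w_\beta$ by (1) and (5), and $x_\beta=(r_\beta,w_\beta)$, $X=\{x_\beta:\beta<\omega_1\}$.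

The points are distinct: if $\beta<\gamma$, then row $\gamma$ gives
$$w_\beta(\gamma)=f_\gamma(\beta)\ne f_\gamma(\gamma)=w_\gamma(\gamma).$$
So $p_\beta\leftrightarrow x_\beta$ is a bijection between $E$ and $X$. Let $\sigma$ be the topology on $E$ transported from $X$ by this bijection. We prove the required properties for $X$.

**Step 2: hereditarily Lindelöf.** This is Proposition 3.

**Step 3: $\sigma$ refines $\tau$.** The set $O_j$ corresponds to $\{x_\beta:r_\beta(j)=1\}$, which is clopen in $X$. So every $O_j$ belongs to $\sigma$, and $\tau\subseteq\sigma$.

**Step 4: zero-dimensional and Hausdorff, weight at most $\aleph_1$.** For each $\alpha$, all values $w_\beta(\alpha)$ lie in the countable set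
$$C_\alpha=\{z_\alpha^n:n\in\omega\}\cup D,$$
by (5) for the lower half and by the choice of $f_\alpha$ for the upper half. As a countable metrizable space, $C_\alpha$ is zero-dimensional. So $X\subseteq2^\omega\times\prod_{\alpha<\omega_1}C_\alpha$ is a subspace of a product of zero-dimensional metrizable spaces, hence zero-dimensional and Hausdorff, and in particular regular. The sets (2) form a base of $X$ of size at most $\aleph_1$, so $w(X)\le\aleph_1$.

**Step 5: countable sets in finite powers.** This is where the injections are used. For $\alpha<\omega_1$ let $X_\alpha=\{x_\beta:\beta\le\alpha\}$. The continuous map $(r,w)\mapsto w(\alpha)$, restricted to $X_\alpha$, is $x_\beta\mapsto f_\alpha(\beta)$, because $\alpha\ge\beta$ puts all these entries in the upper half. So it is a continuous injection of $X_\alpha$ into the discrete space $D$. The preimage of a point of $D$ is open in $X_\alpha$ and has at most one element, so $X_\alpha$ is a discrete subspace of $X$. Hence, for every $1\le n<\omega$, $X_\alpha^n$ is a discrete subspace of $X^n$.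

Let $A\subseteq X^n$ be countable and let $p\in X^n$ be any point. Only countably many points of $X$ occur as coordinates of $p$ or of elements of $A$, so there is $\alpha<\omega_1$ with $A\cup\{p\}\subseteq X_\alpha^n$. As $X_\alpha^n$ is discrete, there is an open $U\subseteq X^n$ with $U\cap X_\alpha^n=\{p\}$, so $U\cap A\subseteq\{p\}$ and $p$ is not an accumulation point of $A$. Since $p$ was arbitrary, $A$ has no accumulation points in $X^n$; that is, $A$ is closed and discrete in $X^n$.

Compare this with Observation 1: the point $x_\delta$ is separated from the countable set $\{x_\beta:\beta<\delta\}$ by the single coordinate $\delta$, the first one that the observation does not exclude. And $X$ escapes the fate of the second failed attempt because discreteness is shown only for the countable pieces $X_\alpha$, each with its own coordinate $\alpha$.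

**Step 6: weight exactly $\aleph_1$.** By Steps 2, 4 and 5, $X$ is an uncountable regular hereditarily Lindelöf space in which all countable sets are closed. So Theorem C(1) gives $w(X)\ge\aleph_1$, and $w(X)=\aleph_1$ by Step 4.

**Step 7: countable subsets are $C$-embedded.** A regular Lindelöf space is normal, so $X$ is normal, and by Tietze's theorem every closed subset of $X$ is $C$-embedded. Countable subsets of $X$ are closed by Step 5.

**Step 8: deleting a countable open set.** Let $W$ be the union of all countable open subsets of $X$. The subspace $W$ is Lindelöf, so $W$ is the union of countably many of these countable sets, and $W$ is a countable open set. A nonempty open subset of $X\setminus W$ has the form $O\setminus W$ with $O$ open in $X$. If $O\setminus W$ were countable, then $O$ would be countable, so $O\subseteq W$ by the definition of $W$, and $O\setminus W$ would be empty. Thus every nonempty open subset of $X\setminus W$ is uncountable.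

This completes the proof of Theorem B. $\square$

**Proof of Theorem A.** Apply Theorem B to $E=\omega_1$ with the indiscrete topology $\tau$, which is second countable. The space $(\omega_1,\sigma)$ is uncountable, regular and hereditarily Lindelöf, and by the case $n=1$ each of its countable subsets is closed (and discrete). $\square$
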